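# Wreath products in Brin's groups $nV$: why $\mathbb Z\wr\mathbb Z^{n+1}$ does not fit

## Counting coordinates

Let $\mathfrak C=\{0,1\}^\omega$ be the Cantor set of infinite binary sequences. For a finite binary word $w$, write $w\mathfrak C$ for the set of sequences that begin with $w$, and $|w|$ for the length of $w$.

**Definition (bricks, $nV$).** For $n\in\mathbb N=\{1,2,3,\dots\}$ a *brick* in $\mathfrak C^n$ is a set $w_1\mathfrak C\times\cdots\times w_n\mathfrak C$. The group $nV$ consists of all homeomorphisms $h$ of $\mathfrak C^n$ for which there are two partitions of $\mathfrak C^n$ into finitely many bricks, $B_1,\dots,B_k$ and $B'_1,\dots,B'_k$, such that $h$ maps $B_i=\prod_j w_{i,j}\mathfrak C$ onto $B'_i=\prod_j w'_{i,j}\mathfrak C$ by replacing prefixes: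
$$(w_{i,1}x_1,\dots,w_{i,n}x_n)\mapsto(w'_{i,1}x_1,\dots,w'_{i,n}x_n).$$

For $n=1$ this is R. Thompson's group $V$, and $nV<mV$ whenever $n<m$. All groups act on the left.

**Example.** Our running example is the element $h\in V$ given by
$$00x\mapsto 0x,\qquad 01x\mapsto 10x,\qquad 1x\mapsto 11x .$$
Put $W=01\mathfrak C$. Then $h(W)=10\mathfrak C$, $h^2(W)=110\mathfrak C$, and in general $h^j(W)=1^j0\,\mathfrak C$ for $j\ge1$. Going backward, $h^{-1}(W)=001\mathfrak C$ and $h^{-j}(W)=0^{j+1}1\,\mathfrak C$ for $j\ge 0$. So the sets $h^j(W)$, $j\in\mathbb Z$, are pairwise disjoint.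

**Definition (wreath product).** For groups $B,Q$ the restricted wreath product is $B\wr Q=\big(\bigoplus_Q B\big)\rtimes Q$, where $Q$ permutes the summands by left translation of the index. If $B=(R,+)$ with $R=\mathbb Z$ or $R=\mathbb F_p$, the base $\bigoplus_Q R$ is the group ring $A=R[Q]$ (its additive group), $Q$ acts by left multiplication, and the product in $A\rtimes Q$ is
$$(a\,q)(b\,r)=(a+qb)\,qr .$$
For example, with $Q=\langle s\rangle\cong\mathbb Z$ and $R=\mathbb F_2$, the ring element $1+s^3$ is the configuration with lamps lit at positions $0$ and $3$, and multiplication by $s$ shifts it by one.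

For which $m$ does $\mathbb Z\wr\mathbb Z^m$ embed into $nV$? The first guess is to count coordinates: **the answer should be $m\le n$.** We test it.

*The case $m=n=1$.* Let $c\in V$ have infinite order, and let $b$ be the map $01y\mapsto 01c(y)$, identity off $W$. The conjugate $h^jbh^{-j}$ is supported in $h^j(W)$. These sets are disjoint, so the conjugates commute and are independent. If a product $\beta h^q$, with $\beta$ a product of powers of these conjugates, is trivial, then $W=\beta h^q(W)=h^q(W)$, so $q=0$, and then $\beta=1$. Thus $\mathbb Z\wr\mathbb Z\le V$.

*The case $m=n$.* Let the $i$-th basis vector of $\mathbb Z^n$ act by $h$ in coordinate $i$. The translates of $W^n$ are pairwise disjoint, and the same construction gives $\mathbb Z\wr\mathbb Z^n\le nV$.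

*Is rank what is limited?* No. Cut $\mathfrak C$ into $k$ bricks $v_1\mathfrak C,\dots,v_k\mathfrak C$ and let $s_i$ act by $v_iy\mapsto v_ih(y)$, identity elsewhere. This is a copy of $\mathbb Z^k$ in $V$, for every $k$. So the guess cannot be right merely because there are too few coordinates for $\mathbb Z^{n+1}$.

*Does that $\mathbb Z^2\le V$ help to build $\mathbb Z\wr\mathbb Z^2$?* Take $k=2$, $v_1=0$, $v_2=1$. To copy the construction we need a nonempty open $U$ whose translates under $\langle s_1,s_2\rangle$ are pairwise disjoint. But $U$ meets $0\mathfrak C$, which $s_2$ fixes pointwise, or $1\mathfrak C$, which $s_1$ fixes pointwise. So $s_2U\cap U\ne\emptyset$ or $s_1U\cap U\neq\emptyset$. The construction fails because *near every point some nontrivial element is the identity*.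

*Does every embedding come from disjoint translates?* No. Let $h'$ be $0y\mapsto0h(y)$, identity on $1\mathfrak C$, and let $b$ act by $001y\mapsto001c(y)$ and $1y\mapsto 1c(y)$, identity elsewhere, with $c\in V$ of infinite order. All conjugates $h'^jbh'^{-j}$ act on $1\mathfrak C$ by the same copy of $c$, and on $0\mathfrak C$ they have disjoint supports. So they commute. Looking only at $0\mathfrak C$, we see the embedding of the first test, so $\langle h',b\rangle\cong\mathbb Z\wr\mathbb Z$. But the supports of the conjugates all overlap in $1\mathfrak C$. A proof of non-embedding may therefore assume nothing about supports.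

The guess is nevertheless right. It is known that $\mathbb Z\wr\mathbb Z^2$ does not embed into $V$, and that $\mathbb Z^n\wr\mathbb Z^n$ embeds into $nV$ for every $n$. That $\mathbb Z\wr\mathbb Z^{n+1}$ does not embed into $nV$ is Conjecture 3 of "Embedding and Nonembedding Results for R. Thompson's Group V and Related Groups". We prove it, and more.

**Theorem 1.** Let $n\in\mathbb N$ and let $B$ be any nontrivial group. Then $B\wr\mathbb Z^{n+1}$ does not embed into $nV$. In particular (take $B=\mathbb Z$) Conjecture 3 holds.

**Theorem 2.** Let $B\ne1$ be a group and let $Q$ be a finitely generated virtually abelian group, with a finite-index subgroup isomorphic to $\mathbb Z^m$. Then $B\wr Q$ embeds into $nV$ if and only if $m\le n$ and $B$ embeds into $nV$.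

**Theorem 3.** Let $R=\mathbb Z$ or $R=\mathbb F_p$ ($p$ prime). Let $Q$ be a finitely generated group with $\operatorname{asdim}Q>n$ whose group ring $R[Q]$ is a right Ore domain. Then $B\wr Q$ does not embed into $nV$ for any group $B$ containing a copy of $(R,+)$.

The terms in Theorem 3 are defined in the last section. The failed test gives the plan for Theorem 1. First we show that for *every* $\mathbb Z^{n+1}\le nV$ some nontrivial element is the identity near each given point. Then we use the wreath product to turn "near each point some element" into "one element, near every point".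

## Germs at a fixed point, and why infinite orbits are the difficulty

Let $\Lambda\le nV$ with $\Lambda\cong\mathbb Z^{n+1}$, and let $p=(x_1,\dots,x_n)\in\mathfrak C^n$, so now each $x_i$ is a sequence. We want some $1\ne s\in\Lambda$ that is the identity near $p$.

Suppose first that all of $\Lambda$ fixes $p$. If $g\in\Lambda$ acts near $p$ by $w_i\mapsto w_i'$, record the length changes $(|w'_i|-|w_i|)_i\in\mathbb Z^n$. They do not change when the brick shrinks around $p$, and they add under composition because $p$ is fixed. So we have a homomorphism $\Lambda\to\mathbb Z^n$. If $g$ has zero length changes, then $w_i$ and $w'_i$ are both prefixes of $x_i$, of the same length, so they are equal and $g$ is the identity near $p$. A homomorphism $\mathbb Z^{n+1}\to\mathbb Z^n$ has a nontrivial kernel, so we are done in this case.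

This stops working as soon as $\Lambda$ moves $p$. If the stabilizer of $p$ is trivial, the argument says nothing. Length changes alone do not determine a germ either: at $p=010^\infty$ the identity and $h$ both change lengths by $0$ (for $h$, $01\mapsto 10$), but they differ near $p$. We need an invariant that sees all germs at $p$, including those that move $p$, and keeps the length change as part of its data. It will take values in a product of $n$ trees. The kernel argument is then replaced by a coarse dimension count: $\mathbb Z^{n+1}$ is too large to sit in a product of $n$ trees.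

## The tree of germs at a point

**Step 1: the set $E_x$.** *The purpose is to describe all possible germs of prefix replacements at one sequence $x=x_1x_2\cdots\in\mathfrak C$ (here the $x_j$ are letters).* Consider pairs $(v,m)$ with $v$ a finite word and $m\ge 0$; think of the germ at $x$ of "replace $x_1\cdots x_m$ by $v$". Declare $(v,m)\sim(v',m')$ if for some $M\ge\max(m,m')$
$$v\,x_{m+1}\cdots x_M=v'\,x_{m'+1}\cdots x_M .$$
If this holds for one such $M$, it holds for every one: enlarging $M$ appends letters on both sides, and reducing $M$ cancels letters on the right. So $\sim$ is an equivalence relation (for transitivity use one large $M$). For $m\le m'$, taking $M=m'$, it says $v'=v\,x_{m+1}\cdots x_{m'}$. Let $E_x$ be the set of classes $[v,m]$. Note two facts: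

* every class has a representative $(v,m)$ with $m$ as large as we like, in particular with $v$ nonempty;
* $[v,m]=[v',m]$ implies $v=v'$.

The *level* $\ell[v,m]=|v|-m$ is well defined, since equivalent pairs satisfy $|v|+M-m=|v'|+M-m'$. Define $\sigma:E_x\to E_x$ by deleting the first letter:
$$\sigma[bv,m]=[v,m],\qquad b\in\{0,1\}.$$
This is well defined: if $bv\,x_{m+1}\cdots x_M=b'v'\,x_{m'+1}\cdots x_M$, then $b=b'$ and the remainders agree. Clearly $\ell(\sigma e)=\ell(e)-1$.

**Step 2: $\sigma$ is at most two-to-one.** *This will turn bounds on levels into bounds on numbers of germs.* Let $f=[u,m_0]$ and $\sigma(e)=f$. Write $e=[bv,m]$ with $m\ge m_0$. Then $[v,m]=[u,m_0]$ gives $v=u\,x_{m_0+1}\cdots x_m$, so $e=[bu\,x_{m_0+1}\cdots x_m,m]=[bu,m_0]$. There are two choices of $b$. Hence for $k\ge0$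
$$\#\{e\in E_x:\sigma^j(e)=f\text{ for some }0\le j\le k\}\le 1+2+\cdots+2^k<2^{k+1}.\tag{1}$$

As a picture: join each $e$ to $\sigma(e)$. Any two classes have a common image under powers of $\sigma$, because $[v,m]$ is sent to $[\emptyset,m]$ by deleting $v$, and for $m<m'$ the class $[\emptyset,m]=[x_{m+1}\cdots x_{m'},m']$ is sent to $[\emptyset,m']$ by $\sigma^{m'-m}$. So $E_x$ is a tree in which every vertex has one parent, one level lower, and two children. The proof uses only (1).

**Step 3: the map $\theta$.** *The purpose is to attach to each $h\in nV$ its germ at $p=(x_1,\dots,x_n)$.* On some brick $\prod w_i\mathfrak C\ni p$ the element $h$ is the prefix replacement $w_i\mapsto w_i'$. Put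
$$\theta_i(h)=[w_i',|w_i|]\in E_{x_i},\qquad \theta(h)=(\theta_1(h),\dots,\theta_n(h)).$$
This does not depend on the brick. Shrinking it replaces $w_i,w_i'$ by $w_iy,w_i'y$, where $y$ is the next stretch of letters of $x_i$, and this does not change the class. Two bricks around $p$ intersect in a brick around $p$ (in each coordinate the longer prefix of $x_i$ wins), and on a given brick $h$ determines the words $w'_i$: if $w'z=w''z$ for all $z\in\mathfrak C$, then $w'=w''$. Indeed, words of equal length are clearly equal, and if $w''=w'u$ with $u$ nonempty, then $z=uz$ for all $z$, which fails for $z$ whose first letter differs from that of $u$.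

Moreover, *if $\theta(h)=\theta(h')$, then $h$ and $h'$ agree near $p$*: shrink to a common brick $\prod w_i\mathfrak C$. Then $[w_i',|w_i|]=[w_i'',|w_i|]$ forces $w_i'=w_i''$.

**Example.** At $p=010^\infty$ the identity has $\theta=[\emptyset,0]=[01,2]$, and $\theta(h^j)=[1^j0,2]$ for $j\ge1$. Both $\theta(\mathrm{id})$ and $\theta(h)=[10,2]$ have level $0$; they are different vertices, and $\sigma^2$ sends both to $[\emptyset,2]$. At the fixed point $p=0^\infty$ we get $\theta(h^j)=[0,j+1]=[\emptyset,j]$ for $j\ge 0$, of level $-j$.

**Step 4: left multiplication moves germs a bounded distance.** *The purpose is to see that $\theta$ is coarsely Lipschitz.* Let $g\in nV$ have all words in a defining pair of partitions of length at most $K$. Near $h(p)$, $g$ acts by $u_i\mapsto u_i'$ on a brick $\prod u_i\mathfrak C\ni h(p)$, with $|u_i|,|u'_i|\le K$. As the brick $\prod w_i\mathfrak C$ around $p$ shrinks, the words $w_i'$ become longer prefixes of the coordinates of $h(p)$, so we may assume $w_i'=u_it_i$. Then $\theta_i(h)=[u_it_i,|w_i|]$ and $\theta_i(gh)=[u_i't_i,|w_i|]$. Deleting $u_i$, respectively $u_i'$,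
$$\sigma^{|u_i|}\theta_i(h)=\sigma^{|u_i'|}\theta_i(gh),\qquad |\ell(\theta_i(gh))-\ell(\theta_i(h))|\le K.\tag{2}$$
Let $b\in\mathbb Z$ with $b\le\min\{\ell(\theta_i(h)),\ell(\theta_i(gh))\}-K$. The common element in (2) has level $\ell(\theta_i(h))-|u_i|\ge b$. Apply the power of $\sigma$ that lowers it to level $b$:
$$\sigma^{\ell(\theta_i(h))-b}\,\theta_i(h)=\sigma^{\ell(\theta_i(gh))-b}\,\theta_i(gh).\tag{3}$$
In words: seen from a level at least $K$ below both, $h$ and $gh$ have the same ancestor.

## Coloring $\mathbb Z^n$ with $n+1$ colors, but not with $n$

We measure dimension by colorings: one lemma says that $n+1$ colors suffice for $\mathbb Z^n$, the other that $d$ colors do not suffice for $\mathbb Z^d$.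

**Lemma 4.** For $n,K\in\mathbb N$ put $L=4(n+1)K$. There is a coloring $\chi:\mathbb Z^n\to\{0,\dots,n\}$ such that any sequence $z_0,\dots,z_r$ of points of the same color with $|z_{t+1}-z_t|_\infty\le K$ for all $t$ lies in a box $\prod_i[a_i,a_i+L]$ with $a_i\in\mathbb Z$.

For $n=1$ we have $L=8K$. Color $z$ by $0$ if its distance to $L\mathbb Z$ is less than $2K$, and by $1$ otherwise. Each color class is a union of intervals, and steps of length $K$ cannot cross from one interval to another of the same color. For general $n$ the color records how many coordinates are near $L\mathbb Z$, and the meaning of "near" must vary with that number.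

*Proof.* Put $\varepsilon=\frac1{4(n+1)}=\frac KL$ and $\delta_j=(n+1-j)\varepsilon$ for $0\le j\le n$. So $\delta_0=\frac14$ and $\delta_{j-1}=\delta_j+\varepsilon$. For $z\in\mathbb Z^n$ let $x=z/L$, and let $\|x_i\|$ be the distance from $x_i$ to the nearest integer. Let $\chi(z)$ be the least $j$ with
$$\#\{i:\|x_i\|<\delta_j\}\ge n-j .$$
The value $j=n$ always qualifies.

*The near coordinates.* Suppose $\chi(z)=j$ and let $I(x)=\{i:\|x_i\|<\delta_j\}$. If $j=0$, then $I(x)$ contains all coordinates. If $j\ge1$, then minimality gives $\#\{i:\|x_i\|<\delta_{j-1}\}\le n-j$. This set contains $I(x)$, which has at least $n-j$ elements. So $I(x)=\{i:\|x_i\|<\delta_{j-1}\}$, and $\|x_i\|\ge\delta_{j-1}$ for $i\notin I(x)$: no coordinate has distance in $[\delta_j,\delta_{j-1})$.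

*One step.* Let $x,x'$ come from points of the same color $j$ with $|x-x'|_\infty\le\varepsilon$.

* $I(x)=I(x')$. For $j=0$ this is trivial. For $j\ge1$ and $i\in I(x)$ we have $\|x_i'\|<\delta_j+\varepsilon=\delta_{j-1}$, so $i\in I(x')$; then use symmetry.
* For $i\in I(x)$ the nearest integers of $x_i$ and $x_i'$ differ by less than $2\delta_0+\varepsilon\le\frac12+\frac18<1$, so they coincide.
* For $i\notin I(x)$ (so $j\ge1$), $\lfloor x_i\rfloor=\lfloor x_i'\rfloor$. Otherwise an integer lies between $x_i$ and $x_i'$, and both have distance at least $\delta_{j-1}$ from it, so $|x_i-x'_i|\ge2\delta_{j-1}>\varepsilon$.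

*The whole sequence.* Since $|z_{t+1}-z_t|_\infty\le K$ means a step of at most $\varepsilon$ in $x$, the set $I$, the nearest integers $m_i$ for $i\in I$, and the floors $m_i$ for $i\notin I$ are constant along the sequence. Hence $z_i$ stays in $[Lm_i-\frac L4,Lm_i+\frac L4]$ for $i\in I$, and in $[Lm_i,Lm_i+L]$ for $i\notin I$. As $L/4\in\mathbb Z$, both lie in an interval $[a_i,a_i+L]$ with $a_i\in\mathbb Z$. $\square$

**Lemma 5 (Hex lemma; Gale).** Let $d,N\in\mathbb N$ and color $\{0,\dots,N\}^d$ with colors $1,\dots,d$. Call distinct $x,y$ adjacent if $x-y\in\{0,1\}^d\cup-\{0,1\}^d$. Then for some $i$ there is a connected set of points of color $i$ containing a point with $x_i=0$ and a point with $x_i=N$. In particular it has at least $N+1$ points.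

*Proof.* The last sentence holds because one step along an edge changes $x_i$ by at most $1$. Suppose the lemma fails. For $z$ of color $i$ put $v(z)=e_i$ if the color-$i$ component of $z$ meets $\{x_i=0\}$, and $v(z)=-e_i$ otherwise. In the first case the component misses $\{x_i=N\}$, so $z_i<N$. In the second case $z_i>0$. So $z+v(z)\in[0,N]^d$ for every vertex $z$.

Recall the Freudenthal–Kuhn triangulation of $[0,N]^d$: each unit cube with lowest corner $z$ is cut into the $d!$ simplices with vertices $z,\ z+e_{\pi(1)},\ z+e_{\pi(1)}+e_{\pi(2)},\dots$, one for each permutation $\pi$. The vertices of a simplex are pairwise adjacent in our sense. Extend $v$ affinely over each simplex. Then $x\mapsto x+v(x)$ is continuous, and by convexity it maps the cube into itself.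

Two vertices of one simplex with the same color $i$ are adjacent, so they lie in the same component and have the same $v=\epsilon_ie_i$. If $x$ has barycentric coordinates $\lambda_z$, then $v(x)=\sum_i\epsilon_i\lambda^{(i)}e_i$, where $\lambda^{(i)}\ge0$ is the sum of the $\lambda_z$ over the vertices $z$ of color $i$, and $\sum_i\lambda^{(i)}=1$. So $v(x)\ne0$ everywhere, and $x\mapsto x+v(x)$ has no fixed point. This contradicts Brouwer's fixed point theorem. $\square$

## In a copy of $\mathbb Z^{n+1}$, some element is trivial near each point

**Proposition 6.** Let $\Lambda\le nV$ and $p\in\mathfrak C^n$ be such that no nontrivial element of $\Lambda$ is the identity on a neighborhood of $p$. Then for every finite $T=T^{-1}\subset\Lambda$ there are $M\in\mathbb N$ and a coloring of $\Lambda$ with $n+1$ colors such that every monochromatic connected component of the graph with vertex set $\Lambda$ and edges $h - gh$ ($h\in\Lambda$, $g\in T$) has at most $M$ elements.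

*Proof.* **Injectivity.** If $\theta(h)=\theta(h')$ with $h,h'\in\Lambda$, then $h$ and $h'$ agree near $p$, so $h^{-1}h'$ is the identity near $p$, and $h=h'$. Thus $\theta$ is injective on $\Lambda$.

**The coloring.** Let $K\ge1$ bound the word lengths in defining partitions of all $g\in T$. Take $L$ and $\chi$ from Lemma 4 and color $h$ by
$$\chi\big(\ell(\theta_1(h)),\dots,\ell(\theta_n(h))\big).$$

**Levels in a component are bounded.** By (2), levels change by at most $K$ along an edge, so by Lemma 4 the levels along any monochromatic path lie in a box of side $L$. Any two vertices of a monochromatic component lie on a common monochromatic path. So over the component the $i$-th levels differ pairwise by at most $L$. Let $a_i$ be their minimum; the levels over the component lie in $\prod[a_i,a_i+L]$.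

**Germs in a component are bounded in number.** Bounded levels alone do not suffice, since each level of the tree is infinite; we use connectedness again. Put $b=a_i-K$. For each edge inside the component, (3) applies, so
$$f_i=\sigma^{\ell(\theta_i(h))-b}\,\theta_i(h)$$
is the same for all $h$ in the component. Here the exponent lies in $[K,K+L]$. By (1) with $k=K+L$, $\theta_i(h)$ takes fewer than $2^{K+L+1}$ values on the component. As $\theta$ is injective, the component has at most $M=2^{n(K+L+1)}$ elements. $\square$

**Corollary 7.** Let $\Lambda\le nV$ with $\Lambda\cong\mathbb Z^{n+1}$. Then there is a finite set $S\subset\Lambda\setminus\{1\}$ such that for every $p\in\mathfrak C^n$ some $s\in S$ is the identity on a neighborhood of $p$.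

*Proof.* First, every $p$ admits some $s_p\in\Lambda\setminus\{1\}$ that is the identity near $p$. If not, apply Proposition 6 with $T=(\{0,1\}^{n+1}\cup-\{0,1\}^{n+1})\setminus\{0\}$. We get a coloring of $\mathbb Z^{n+1}$ with $n+1$ colors whose monochromatic components, for the adjacency of Lemma 5, have at most $M$ elements. Restricting it to $\{0,\dots,M\}^{n+1}$ contradicts Lemma 5 with $d=n+1$, $N=M$, which gives a connected monochromatic set of at least $M+1$ points.

Now $s_p$ is the identity on an open neighborhood $O_p$ of $p$. By compactness finitely many $O_p$ cover $\mathfrak C^n$; let $S$ be the set of the corresponding $s_p$. $\square$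

## Covering the base group by cosets

Let $G=A\rtimes Q\le nV$ with $A=R[Q]$, and suppose $S\subset Q\setminus\{1\}$ is finite such that near every point some $s\in S$ is the identity. We look for a nontrivial element that is the identity near every point.

The natural attempt is a commutator. For $a\in A$, $s\in S$,
$$a\,s\,a^{-1}s^{-1}=a-sa=(1-s)a\in A .$$
Suppose $s$ is the identity near $p$. If the commutator were then the identity near $p$ too, and if $Q$ were abelian and torsion-free with $R[Q]$ a domain, the product $\prod_{s\in S}(1-s)\in A$ would be nonzero and would be the identity near every point. But near $p$ the commutator acts as $asa^{-1}$, and this is the identity near $p$ only if $s$ is the identity near $a^{-1}p$. The element $a$ may carry $p$ elsewhere, and there a different element of $S$ may be the trivial one. In $V$ this does happen for general commutators: with $s_1$ as in the first section (acting on $0\mathfrak C$ by $h$, trivial on $1\mathfrak C$) and $a:0y\leftrightarrow1y$, the commutator $as_1a^{-1}s_1^{-1}$ acts on $1\mathfrak C$ by $1y\mapsto1h(y)$.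

The way past this is to fix $p$ and let $a$ range over all of $A$. For each $a$ *some* $s\in S$ works. The set of $a$ for which a given $s$ works is a coset of a subgroup of $A$. Finitely many cosets cover $A$, so one of the subgroups has finite index, at most $|S|$. So the naive statement holds up to finite index, and a factorial power removes the finite index.

**Proposition 8.** Let $R=\mathbb Z$ or $\mathbb F_p$, let $Q$ be a group, $A=R[Q]$. Suppose $G=A\rtimes Q$ is a subgroup of $nV$, and there is a finite set $S\subset Q\setminus\{1\}$, $|S|=k$, such that for every $p\in\mathfrak C^n$ some $s\in S$ is the identity near $p$. For $p\in\mathfrak C^n$ let $H_p=\{g\in G:g\text{ is the identity near }p\}$. Then for every $p$ there is $s\in S$ with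
$$(1-s^{k!})(1-s)A\subset H_p .$$

*Proof.* $H_p$ is a subgroup, and $gH_pg^{-1}=H_{gp}$ for $g\in G$. Fix $p$ and write $H=H_p$.

**Step 1: a covering of $A$.** *We translate the hypothesis at the points $a^{-1}p$ into a statement at $p$.* For $a\in A$ some $s\in S$ lies in $H_{a^{-1}p}=a^{-1}Ha$, so $asa^{-1}\in H$. In the semidirect product
$$asa^{-1}=\big(a+s(-a)\big)\,s=\big((1-s)a\big)\,s .$$
Hence $A=\bigcup_{s\in S}A_s$ with $A_s=\{a\in A:((1-s)a)\,s\in H\}$.

**Step 2: each nonempty $A_s$ is a coset.** Put $D_s=\{d\in A:(1-s)d\in H\}$. This is a subgroup of $A$, because $d\mapsto(1-s)d$ is additive and $A\cap H$ is a subgroup. If $b\in A_s$ and $a\in A$, then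
$$\big((1-s)a\,s\big)\big((1-s)b\,s\big)^{-1}=(1-s)a-(1-s)b=(1-s)(a-b).$$
The second factor on the left lies in $H$. So $a\in A_s$ iff $(1-s)(a-b)\in H$ iff $a-b\in D_s$. Thus $A_s=b+D_s$.

**Step 3: one coset is large.** The group $(A,+)$ is abelian, hence amenable: there is a translation-invariant finitely additive probability measure $\mu$ on all subsets of $A$. A coset of a subgroup $D$ has measure $1/[A:D]$ if the index is finite, since the cosets are disjoint translates covering $A$. It has measure $0$ if the index is infinite, since then arbitrarily many disjoint translates fit in $A$. From $1\le\sum_{s\in S}\mu(A_s)$ we get $s\in S$ with $\mu(A_s)\ge1/k$. So $A_s\ne\emptyset$ and $[A:D_s]\le k$. Fix this $s$.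

**Step 4: an element of $H$ that acts on $A$ as $s$.** Choose $a\in A_s$ and put $t=((1-s)a)\,s\in H$. Since $A$ is abelian, the $A$-part of $t$ does not matter for conjugation on $A$: $tct^{-1}=sc$ for $c\in A$.

**Step 5: a power of $t$ removes the finite index.** Let $I=(1-s)A$. Since $s$ commutes with $1-s$ and $sA=A$, we have $sI=I$, so $t$ normalizes $I$. Also $t\in H$ normalizes $H$. So $t$ normalizes $I\cap H$ and permutes the cosets in $I/(I\cap H)$. The additive surjection $A\to I$, $d\mapsto(1-s)d$, takes $D_s$ into $I\cap H$, so
$$[I:I\cap H]\le[A:D_s]\le k .$$
The order of a permutation of at most $k$ objects divides $k!$. Hence $t^{k!}$ acts trivially on $I/(I\cap H)$: for all $l\in I$,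
$$l-s^{k!}l\in H .$$
That is, $(1-s^{k!})(1-s)A\subset H$. $\square$

## One element that is trivial everywhere: proof of Theorem 1

A nontrivial group $B$ contains an element of infinite order or of prime order, hence a subgroup isomorphic to $(R,+)$ with $R=\mathbb Z$ or $R=\mathbb F_p$, and then $B\wr Q\ge(R,+)\wr Q$. So suppose that $G=A\rtimes Q\le nV$ with $Q=\mathbb Z^{n+1}$ and $A=R[Q]$.

Corollary 7 with $\Lambda=Q$ gives $S$ as in Proposition 8; let $k=|S|$. The ring $A$ is a Laurent polynomial ring over a domain, hence a commutative domain. Since $Q$ is torsion-free, $1-s\ne0$ and $1-s^{k!}\ne0$ for each $s\in S$. So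
$$\delta=\prod_{s\in S}(1-s^{k!})(1-s)\in A$$
is nonzero. By commutativity $\delta\in(1-s^{k!})(1-s)A$ for *every* $s\in S$. So, whichever $s$ Proposition 8 provides at $p$, we get $\delta\in H_p$. Thus $\delta$, a nontrivial element of $G$, is the identity near every point of $\mathfrak C^n$. It is the identity homeomorphism, a contradiction. $\blacksquare$

## Building wreath products over virtually abelian groups: proof of Theorem 2

**Only if.** $B\le B\wr Q$, so $B$ embeds into $nV$. If $m>n$, then $Q\ge\mathbb Z^{n+1}$, and $B\wr Q\ge B\wr\mathbb Z^{n+1}$ (use base elements supported on the subgroup). This contradicts Theorem 1.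

**If.** Let $m\le n$, $B\le nV$, and let $P\cong\mathbb Z^m$ be a finite-index subgroup of $Q$. We generalize the test cases: find a brick with disjoint translates, then put $B$ on it.

**Step 1: disjoint translates for $P$.** Let the $i$-th basis element of $P$ act on $\mathfrak C^n$ by the running example $h$ in coordinate $i$. This is an action by elements of $nV$. Put $U=W^m\times\mathfrak C^{n-m}$, a brick. For $\pi=(\pi_1,\dots,\pi_m)\in P$ we have $\pi U=\prod h^{\pi_i}(W)\times\mathfrak C^{n-m}$. As the sets $h^j(W)$ are pairwise disjoint, $\pi U\cap U=\emptyset$ for $\pi\ne1$.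

**Step 2: inducing to $Q$.** *We extend the action to $Q$ by using one copy of $\mathfrak C^n$ for each coset of $P$.* Let $q_1=1,q_2,\dots,q_d$ represent $Q/P$. Partition $\mathfrak C^n$ into bricks $F_1,\dots,F_d$ (split bricks in two until there are $d$), with prefix-adding homeomorphisms $\iota_j:\mathfrak C^n\to F_j$. For $q\in Q$ write $qq_j=q_{j'}\pi$ with $\pi\in P$, and set
$$q\cdot\iota_j(z)=\iota_{j'}(\pi z).$$
Since $j\mapsto j'$ is a permutation and each $\pi$ is in $nV$, this is an element of $nV$. If $rq_j=q_{j'}\pi$ and $qq_{j'}=q_{j''}\pi'$, then $qrq_j=q_{j''}\pi'\pi$, so it is an action of $Q$.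

Let $\hat U=\iota_1(U)$, a brick. Write $q=qq_1=q_{j'}\pi$. Then $q\hat U=\iota_{j'}(\pi U)\subset F_{j'}$. If this meets $\hat U\subset F_1$, then $j'=1$, so $q=\pi\in P$, and $\pi U\cap U\ne\emptyset$, so $q=1$. Hence the sets $q\hat U$, $q\in Q$, are pairwise disjoint, and in particular $Q$ acts faithfully.

**Step 3: adding the base.** Let $\kappa:\mathfrak C^n\to\hat U$ be the prefix-adding homeomorphism. For $b\in B$ let $\hat b$ be $\kappa b\kappa^{-1}$ on $\hat U$ and the identity elsewhere. The complement of a brick $\prod w_i\mathfrak C$ is a finite disjoint union of bricks $\prod v_i\mathfrak C$ with $|v_i|=|w_i|$, so $\hat b\in nV$. Write $\hat B=\{\hat b:b\in B\}$. The groups $q\hat Bq^{-1}$ are supported in the disjoint sets $q\hat U$, so they commute and generate $\bigoplus_QB$, and $Q$ permutes them by left translation of the index. This gives a homomorphism $B\wr Q\to nV$.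

**Step 4: injectivity.** Let $\beta q$ be in the kernel, $\beta\in\bigoplus_QB$. Since $\beta$ preserves each translate of $\hat U$, $\beta q$ maps $\hat U$ onto $q\hat U$. So $q\hat U=\hat U$ and $q=1$. Then $\beta=1$, since its components act faithfully on the disjoint translates. $\blacksquare$

In particular, for every $B\ne1$ that embeds in $nV$ (for example $\mathbb Z$, $\mathbb Z/2$, or $nV$ itself), $B\wr\mathbb Z^m$ embeds in $nV$ exactly when $m\le n$.

## Asymptotic dimension and the Ore condition: proof of Theorem 3

The proof of Theorem 1 used two properties of $\mathbb Z^{n+1}$: it has no $(n+1)$-coloring as in Proposition 6, and finitely many nonzero ideals of its group ring have a common nonzero element. Each has a standard name.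

**Definition (asymptotic dimension).** Let $Q$ be finitely generated, with word length $|\cdot|$ and metric $d(g,h)=|gh^{-1}|$. Then $\operatorname{asdim}Q\le n$ iff for each $r$ the group $Q$ can be colored with $n+1$ colors so that the monochromatic $r$-components (joining points of the same color at distance at most $r$) have uniformly bounded diameter.

For example, Lemma 4 gives $\operatorname{asdim}\mathbb Z^n\le n$, since for the standard generators a word-metric step of length at most $r$ is a step of sup-norm at most $r$, and boxes of side $L$ are bounded. And Lemma 5 gives $\operatorname{asdim}\mathbb Z^{n+1}>n$: every coloring with $n+1$ colors has, for $r=n+1$, monochromatic components with arbitrarily many elements, hence of unbounded diameter, since balls are finite.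

**Definition (right Ore domain).** A ring without zero divisors is a right Ore domain if any two nonzero right ideals intersect in a nonzero right ideal. By induction the same holds for finitely many.

For example, every commutative domain is one: $0\ne ab\in aA\cap bA$ for $a,b\ne0$.

**Proof of Theorem 3.** Since $B$ contains $(R,+)$, it suffices to exclude $G=A\rtimes Q\le nV$ with $A=R[Q]$.

**Step 1: locally trivial elements.** *This replaces Corollary 7.* Suppose some $p\in\mathfrak C^n$ had no nontrivial element of $Q$ equal to the identity near $p$. For each $r$ apply Proposition 6 with $\Lambda=Q$ and $T$ the ball of radius $r$. Since $d(gh,h)=|g|$, the components of its graph are the monochromatic $r$-components. They have at most $M$ elements, hence diameter at most $rM$. So $\operatorname{asdim}Q\le n$, a contradiction. By compactness, as in Corollary 7, there is a finite $S\subset Q\setminus\{1\}$ as required in Proposition 8. Let $k=|S|$.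

**Step 2: the ideals are nonzero.** $Q$ is torsion-free: if $s\ne1$ had order $r$, then $(1-s)(1+s+\cdots+s^{r-1})=0$ with both factors nonzero, impossible in a domain. So $1-s$ and $1-s^{k!}$ are nonzero for $s\in S$, and each $(1-s^{k!})(1-s)A$ is a nonzero right ideal of $A$.

**Step 3: a common element.** By the right Ore condition the intersection of these finitely many right ideals is nonzero. By Proposition 8, for each $p$ one of the ideals lies in $H_p$, so the intersection lies in $\bigcap_pH_p=1$, a contradiction. $\blacksquare$

**Remark (a consequence using cited results).** If $Q$ is virtually polycyclic of Hirsch length $>n$, then $B\wr Q$ does not embed into $nV$ for any $B\ne1$. Indeed, pass to a poly-$\mathbb Z$ subgroup $Q_0$ of finite index; its Hirsch length is the same, and $B\wr Q_0\le B\wr Q$. Let $(R,+)\le B$ with $R=\mathbb Z$ or $\mathbb F_p$. The ring $R[Q_0]$ is an iterated skew Laurent polynomial ring over $R$, hence a Noetherian domain, hence Ore. And $\operatorname{asdim}Q_0$ equals the Hirsch length of $Q_0$ (Dranishnikov–Smith, *Asymptotic dimension of discrete groups*, Fund. Math. 189 (2006)). So Theorem 3 applies to $Q_0$.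

For example, let $H_3(\mathbb Z)$ be the discrete Heisenberg group, of Hirsch length $3$. It contains no $\mathbb Z^3$: such a subgroup would have finite index, but $H_3(\mathbb Z)$ is not virtually abelian, because nonzero powers of its two standard generators never commute. So Theorem 1 does not apply through a subgroup $\mathbb Z^3$, but by the remark $\mathbb Z\wr H_3(\mathbb Z)$ does not embed into $2V$. Theorems 1 and 2 do not depend on this remark.
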